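\title{The moving off property does not make $C_k(X)$ a Baire space}

\begin{abstract}
If the space $C_k(X)$ of continuous real-valued functions on $X$ with the compact-open topology is a Baire space, then $X$ has the moving off property, and the converse holds for locally compact $X$. We show that the converse fails for Tychonoff spaces: in ZFC there is a countable, hemicompact, zero-dimensional Hausdorff space $X$ with the moving off property such that $C_k(X)$ is separable, metrizable and meager in itself. We also show that the converse holds whenever the points of $X$ without a compact neighborhood all lie in one compact set.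
\end{abstract}

\section{The problem and the results}

For a topological space $X$ let $C_k(X)$ be the set $C(X)$ of continuous real-valued functions on $X$ with the compact-open topology. When is $C_k(X)$ a Baire space? For compact $X$ it is a Banach space, so the question concerns the way in which $X$ fails to be compact. To find a function in countably many dense open subsets of $C_k(X)$ one corrects a given function infinitely often, each time on a compact set that lies outside the compact sets already dealt with, and the result can be continuous only if these corrections do not pile up at a point of $X$. The following property expresses this requirement in terms of $X$ alone.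

\begin{definition}
A collection $\mathcal K$ of nonempty subsets of $X$ \emph{moves off} a collection $\mathcal C$ if for every $C\in\mathcal C$ there is $K\in\mathcal K$ with $C\cap K=\emptyset$. A family $\{U_i:i\in I\}$ is \emph{discrete} if every point of $X$ has a neighborhood that meets at most one $U_i$, and a collection $\{K_i:i\in I\}$ has a \emph{discrete open expansion} if there are open sets $U_i\supseteq K_i$ such that $\{U_i:i\in I\}$ is discrete. A nonempty space $X$ has the \emph{moving off property} (MOP) if every collection of nonempty compact sets that moves off the compact sets has an infinite subcollection with a discrete open expansion.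
\end{definition}

A compact space has the MOP because no collection of nonempty sets moves off $X$ itself. The discrete space $\omega$ has the MOP: from a collection of finite sets that moves off the finite sets one picks infinitely many pairwise disjoint members, and these are their own expansion; here $C_k(\omega)=\mathbb R^\omega$ is completely metrizable. A countably compact Hausdorff space that is not compact, such as $\omega_1$ with the order topology, does not have the MOP: the singletons move off the compact sets, and every infinite set of points has an accumulation point.

Gruenhage and Ma proved that a nonempty space $X$ with Baire $C_k(X)$ has the MOP, and that the converse holds for locally compact $X$. For Tychonoff spaces the first statement has a short proof, which shows what the MOP measures.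

\begin{proposition}\label{prop:necessary}
If $X$ is a nonempty Tychonoff space and $C_k(X)$ is Baire, then $X$ has the MOP.
\end{proposition}

\begin{proof}
Let $\mathcal K$ be a collection of nonempty compact sets that moves off the compact sets, and let $G_n$ be the set of all $f$ with $f(K)\subseteq(2n,2n+1)$ for some $K\in\mathcal K$. Each $G_n$ is open. It is dense: given $f$ and a compact set $C$, take $K\in\mathcal K$ disjoint from $C$ and a continuous $\chi$ that is $1$ on $K$ and $0$ on $C$; then $f+\chi\cdot(2n+\frac12-f)$ agrees with $f$ on $C$ and lies in $G_n$. If $f\in\bigcap_nG_n$, witnessed by $K_n\in\mathcal K$, then the sets $f^{-1}\big((2n,2n+1)\big)\supseteq K_n$ form a discrete family, because the intervals $(2n,2n+1)$ form a discrete family in $\mathbb R$; and the $K_n$ are distinct, being nonempty and pairwise disjoint.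
\end{proof}

The following problem appears in \cite{stdc}.

\begin{quote}
If $X$ is a nonempty Tychonoff space with the MOP, is $C_k(X)$ a Baire space?
\end{quote}

One would guess that the answer is yes. In a Tychonoff space a function can be changed at will on a compact set without being changed on a disjoint compact set, and the MOP seems to be exactly what is needed to perform infinitely many such changes. The answer is no.

\begin{theorem}[ZFC]\label{thm:A}
There is a countable, zero-dimensional Hausdorff (hence Tychonoff) space $X$ such that $X$ has the MOP but $C_k(X)$ is not Baire. Moreover, $X$ is hemicompact with metrizable compact subsets, so $C_k(X)$ is separable and metrizable; and $C_k(X)$ is meager in itself.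
\end{theorem}

The guess is correct somewhat beyond the locally compact case.

\begin{theorem}\label{thm:B}
Let $X$ be a nonempty Tychonoff space for which there is a compact set $P\subseteq X$ such that every point of $X\setminus P$ has a compact neighborhood. If $X$ has the MOP, then $C_k(X)$ is Baire.
\end{theorem}

So for the spaces of Theorem~\ref{thm:B} the MOP is equivalent to $C_k(X)$ being Baire, and by Theorem~\ref{thm:A} the hypothesis on $P$ cannot be dropped, even for countable hemicompact spaces.

What the guess overlooks is that a dense open subset of $C_k(X)$ can tie the behavior of a function far out to its behavior \emph{near a fixed point} $x$. If $x$ has no compact neighborhood, then larger and larger compact sets keep revealing new points close to $x$; these points do not move off the compact set $\{x\}$ in any uniform way, and the MOP gives no information about them. The space of Theorem~\ref{thm:A} has the form $X=D\cup\{p\}$, where $D$ is a fixed countable, nowhere locally compact space (Section~\ref{sec:D}) and the neighborhoods of $p$ are the complements of finite unions of clopen sets $V_\alpha\subseteq D$. The MOP asks that the $V_\alpha$ be large far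 out (Section~\ref{sec:X}); meagerness of $C_k(X)$ follows if each $V_\alpha$ pays for being large far out by being thin near given points (Section~\ref{sec:thin}); a recursion whose length is the bounding number $\mathfrak b$ reconciles the two demands (Section~\ref{sec:construction}). We prove Theorem~\ref{thm:B} first, since it tells us what a counterexample must look like.

\section{Conventions and standard facts}\label{sec:facts}

We write $\omega=\{0,1,2,\dots\}$. A space is \emph{Baire} if the intersection of countably many dense open sets is dense; completely metrizable spaces are Baire. A set is \emph{meager} if it is a countable union of nowhere dense sets. A space is \emph{zero-dimensional} if it has a base of clopen sets; a zero-dimensional Hausdorff space is Tychonoff, because characteristic functions of clopen sets are continuous. A space is \emph{hemicompact} if it has a sequence of compact subsets such that every compact subset is contained in one of them.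

\smallskip\noindent\emph{The compact-open topology} is generated by the sets $\{f:f(K)\subseteq U\}$ with $K\subseteq X$ compact and $U\subseteq\mathbb R$ open. It coincides with the topology of uniform convergence on compact sets: the sets
\[
B[f,K,\varepsilon]=\{g\in C(X):|g-f|\le\varepsilon\text{ on }K\}\qquad(K\text{ compact},\ \varepsilon>0)
\]
form a base of neighborhoods of $f$. In particular $C_k(X)$ is a topological group under addition. If $K$ is compact and metrizable, the Banach space $C(K)$ is separable.

\smallskip\noindent\emph{Cut-off functions.} If $X$ is Tychonoff, $K\subseteq X$ is compact and $A\subseteq X$ is closed and disjoint from $K$, there is a continuous $\chi:X\to[0,1]$ that is $1$ on $K$ and $0$ on $A$. (For $x\in K$ take $\chi_x$ with $\chi_x(x)=1$ and $\chi_x=0$ on $A$, cover $K$ by finitely many sets $\{\chi_x>\frac12\}$, and let $\chi$ be the minimum of $1$ and twice the maximum of these $\chi_x$.) In the same way, if $K$ and $A$ are disjoint closed subsets of a compact zero-dimensional space, some clopen set contains $K$ and misses $A$.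

\smallskip\noindent\emph{Locally finite families.} An indexed family of sets is \emph{locally finite} if every point has a neighborhood that meets only finitely many of them. A compact set meets only finitely many members of a locally finite family. A discrete family is locally finite, and its members are pairwise disjoint.

\smallskip\noindent\emph{The bounding number.} For $g,h\in\omega^\omega$ write $g\le^*h$ if $g(n)\le h(n)$ for all but finitely many $n$. The cardinal $\mathfrak b$ is the least size of a family in $\omega^\omega$ that has no $\le^*$-upper bound. By definition every family of fewer than $\mathfrak b$ functions is $\le^*$-bounded, and $\mathfrak b$ is uncountable, since $g_0,g_1,\dots$ are bounded by $n\mapsto\max_{i\le n}g_i(n)$.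

\section{Spaces that are locally compact off a compact set}\label{sec:B}

Let $X$ and $P$ be as in Theorem~\ref{thm:B}. If $X$ is compact, $C_k(X)$ is a Banach space, so we assume that $X$ is not compact.

Given dense open sets $G_0,G_1,\dots$, the usual argument produces nested sets $B[f_{k+1},K_{k+1},\varepsilon_{k+1}]\subseteq G_k$. The functions $f_k$ then converge uniformly on each $K_m$, but nothing makes them converge to a continuous function on $X$. We therefore control the corrections $f_{k+1}-f_k$ on all of $X$. Each correction will be a sum $t+\psi$ in which $t$ is uniformly small and $\psi$ vanishes off a compact set $N$ that can be taken as far out as we like. The small terms sum uniformly, and the MOP is used to make the sets $N$ locally finite.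

Call a triple $(f,K,\varepsilon)$ with $f\in C(X)$, $K\supseteq P$ compact and $\varepsilon>0$ a \emph{position}. For $G\subseteq C(X)$, a \emph{move from $(f,K,\varepsilon)$ into $G$} consists of a position $(f',K',\varepsilon')$, a nonempty compact set $N$, called the \emph{support} of the move, and functions $t,\psi\in C(X)$ such that
\[
f'=f+t+\psi,\qquad |t|\le\varepsilon/4,\qquad \psi=0\text{ off }N,\qquad N\cap K=\emptyset,
\]
\[
K\subseteq K',\qquad \varepsilon'\le\varepsilon/4,\qquad B[f',K',\varepsilon']\subseteq G .
\]

\begin{lemma}\label{lem:move}
Let $(f,K,\varepsilon)$ be a position and let $G\subseteq C_k(X)$ be dense and open. The supports of the moves from $(f,K,\varepsilon)$ into $G$ move off the compact sets.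
\end{lemma}

\begin{proof}
Let $C$ be compact; enlarging it, we may assume $C\supseteq K\supseteq P$. By density there is $g\in G$ with $|g-f|<\varepsilon/4$ on $C$, and since $G$ is open there are a compact $K''$ and $\varepsilon''>0$ with $B[g,K'',\varepsilon'']\subseteq G$. We look for $f'$ that equals $g$ on $K''$. Let
\[
t=\max\big(-\varepsilon/4,\min(\varepsilon/4,g-f)\big),\qquad M=\{x\in K'':|g(x)-f(x)|\ge\varepsilon/4\}.
\]
Then $f+t=g$ on $K''\setminus M$, and $M$ is compact and disjoint from $C$.

If $M=\emptyset$, let $\psi=0$ and $N=\{z\}$ for some $z\in X\setminus C$, which exists because $X$ is not compact. Suppose $M\ne\emptyset$. Each $x\in M$ lies outside $P$, so it has a compact neighborhood; intersecting this with a closed neighborhood of $x$ contained in $X\setminus C$, we get a compact neighborhood of $x$ that misses $C$. Finitely many of these have a union $N$ with $M\subseteq\operatorname{int}N$ and $N\cap C=\emptyset$. Take a continuous $\chi:X\to[0,1]$ that is $1$ on $M$ and $0$ off $\operatorname{int}N$, and put $\psi=\chi\cdot(g-f-t)$.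

In both cases $f'=f+t+\psi$ equals $g$ on $K''$: on $K''\setminus M$ because $g-f-t=0$ there, and on $M$ because $\chi=1$ there. With $K'=K\cup K''$ and $\varepsilon'=\min(\varepsilon'',\varepsilon/4)$ we have $B[f',K',\varepsilon']\subseteq B[g,K'',\varepsilon'']\subseteq G$.
\end{proof}

This is the only place where the hypothesis on $P$ enters. The term $t$ absorbs the part of the correction near $P$, where no compact support is available.

A second difficulty is that the MOP selects an infinite \emph{subcollection}, whereas we need \emph{all} supports $N_0,N_1,\dots$ of a sequence of moves to be locally finite, and each move depends on the previous ones. We therefore prepare infinitely many alternatives at every position, obtaining a tree, and choose one alternative at every node of the tree simultaneously.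

\begin{lemma}\label{lem:select}
Let $X$ have the MOP, and let $N_{q,l}$ $(q,l\in\omega)$ be nonempty compact sets such that, for each $q$, every compact set meets $N_{q,l}$ for only finitely many $l$. Then there are $l(q)\in\omega$ such that the indexed family $(N_{q,l(q)})_{q\in\omega}$ is locally finite.
\end{lemma}

\begin{proof}
Consider the collection of all sets
\[
N_{0,i}\cup N_{0,l_0}\cup N_{1,l_1}\cup\dots\cup N_{i,l_i}\qquad(i,l_0,\dots,l_i\in\omega);
\]
the first term is a tag that will force $i$ to grow. The collection moves off the compact sets: given $C$, choose $i$ with $N_{0,i}\cap C=\emptyset$ and then $l_q$ with $N_{q,l_q}\cap C=\emptyset$ for $q\le i$. By the MOP it has an infinite subcollection with a discrete open expansion; fix one representation of each member. The members are pairwise disjoint, and two members with the same $i$ would share the nonempty set $N_{0,i}$. Hence there are $i_0<i_1<\cdots$ and members $B_r=N_{0,i_r}\cup\bigcup_{q\le i_r}N_{q,l^r_q}$ such that $(B_r)_{r\in\omega}$ is discrete. Let $r(q)=\min\{r:i_r\ge q\}$ and $l(q)=l^{r(q)}_q$, so that $N_{q,l(q)}\subseteq B_{r(q)}$. If $r(q)=r$ then $q\le i_r$, so a set that meets at most one $B_r$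 meets only finitely many $N_{q,l(q)}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $G_0,G_1,\dots$ be dense open sets and $O$ a nonempty open set in $C_k(X)$. We attach a position $(f_s,K_s,\varepsilon_s)$ to every finite sequence $s\in\omega^{<\omega}$, by recursion on the length $|s|$. At the root take a position with $B[f_\emptyset,K_\emptyset,\varepsilon_\emptyset]\subseteq O$; enlarging $K_\emptyset$ to contain $P$ only shrinks this set. Given the position at $s$, Lemma~\ref{lem:move} and the MOP provide moves from it into $G_{|s|}$, indexed by $l\in\omega$, whose supports $N_{s,l}$ form a discrete family; the position reached by the $l$-th move is attached to $s^\frown l$. Every compact set meets $N_{s,l}$ for only finitely many $l$, and $\omega^{<\omega}$ is countable, so Lemma~\ref{lem:select} gives $l:\omega^{<\omega}\to\omega$ such that $(N_{s,l(s)})_{s\in\omega^{<\omega}}$ is locally finite.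

Follow the selected branch: $b_0=\emptyset$ and $b_{k+1}=b_k{}^\frown l(b_k)$. Let $(f_k,K_k,\varepsilon_k)$ be the position at $b_k$, and let $N_k,t_k,\psi_k$ be the data of the move from $b_k$ to $b_{k+1}$, which is a move into $G_k$. The nodes $b_k$ are distinct, so $(N_k)_{k\in\omega}$ is locally finite. The function
\[
f=f_0+\sum_kt_k+\sum_k\psi_k
\]
is continuous: the first series converges uniformly because $|t_k|\le\varepsilon_k/4\le 4^{-k-1}\varepsilon_0$, and every point has a neighborhood on which all but finitely many $\psi_k$ vanish. Fix $m$. For $k\ge m$ we have $K_m\subseteq K_k$ and $N_k\cap K_k=\emptyset$, so $\psi_k=0$ on $K_m$. Hence on $K_m$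
\[
|f-f_m|\le\sum_{k\ge m}|t_k|\le\frac{\varepsilon_m}4\Big(1+\frac14+\frac1{16}+\cdots\Big)=\frac{\varepsilon_m}3 .
\]
Thus $f\in B[f_m,K_m,\varepsilon_m]$ for all $m$; the case $m=0$ gives $f\in O$, and the case $m=k+1$ gives $f\in G_k$.
\end{proof}

Without compact neighborhoods one could still apply the MOP to the compact sets $M$ of Lemma~\ref{lem:move} and hope to support $\psi$ in the open expansion. But the expansion becomes available only after the whole tree has been built, while the tree above a node depends on the function $\psi$ chosen at that node. The rest of the paper shows that this circularity is a real obstruction. By Theorem~\ref{thm:B}, in a counterexample the points without compact neighborhoods are not contained in a compact set; in particular, no topology on $\omega\cup\{p\}$ with $\omega$ discrete can serve.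

\section{A countable space that is nowhere locally compact}\label{sec:D}

Let $S=\{0\}\cup\{1/l:l\ge1\}\subseteq\mathbb R$, and let $D$ be the set of sequences $x=(x_j)_{j\ge1}$ in $S$ with $x_j=0$ for all but finitely many $j$. Put
\[
K_n=\{x\in D:x_j=0\text{ for all }j>n\},\qquad d(x,y)=\max_j|x_j-y_j| .
\]
Then $\{\mathbf 0\}=K_0\subseteq K_1\subseteq\cdots$ and $D=\bigcup_nK_n$. The \emph{level} of $x\in D$ is the least $n$ with $x\in K_n$; the $j$-th unit vector $u_j$ has level $j$. On $K_n\cong S^n$ the metric $d$ induces the product topology, so $(K_n,d)$ is compact and zero-dimensional. We call $U\subseteq D$ open if $U\cap K_n$ is open in $(K_n,d)$ for every $n$. Then a set is closed, or clopen, if and only if its traces on all $K_n$ are, and a function on $D$ is continuous if and only if its restrictions to all $K_n$ are. Every $d$-open set is open, so $D$ is Hausdorff and each $K_n$ carries its $d$-topology as a subspace. The set $D$ is countable; we fix a bijective enumeration $D=\{x_e:e\in\omega\}$.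

The compact subsets of $D\setminus K_n$ will be handled through the sets
\[
M(n,m)=\Big\{x\in K_m:\max_{j>n}x_j\ge\frac1m\Big\}\qquad(m\ge1).
\]
The set $M(n,m)$ is closed in $K_m$, hence compact; it increases with $m$; its points have levels in the interval $(n,m]$; and it contains $u_{n+1},\dots,u_m$.

\begin{lemma}\label{lem:D}
\begin{itemize}
\item[(a)] A subset of $D$ with finite trace on every $K_n$ is closed, and every compact subset of $D$ is contained in some $K_n$.
\item[(b)] If $A,B\subseteq D$ are disjoint and closed, some clopen set contains $A$ and misses $B$. In particular $D$ is zero-dimensional.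
\item[(c)] If each $K_n$ meets only finitely many of the closed (clopen) sets $A_k$, then $\bigcup_kA_k$ is closed (clopen).
\item[(d)] If $M\subseteq D\setminus K_n$ is compact and nonempty, then $M\subseteq M(n,m)$ for all large $m$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Finite subsets of $K_n$ are closed in $K_n$. If a compact $C$ lies in no $K_n$, pick $z_n\in C\setminus K_n$. Since $z_n\notin K_r$ for $n\ge r$, the set $\{z_n:n\in\omega\}$ is infinite and all its subsets have finite traces. It is therefore an infinite closed discrete subset of $C$, which is impossible.

(b) We build sets $C_n$ clopen in $K_n$ with $A\cap K_n\subseteq C_n$, $C_n\cap B=\emptyset$ and $C_{n+1}\cap K_n=C_n$, starting with $C_0=A\cap K_0$. Given $C_n$, the sets $C_n\cup(A\cap K_{n+1})$ and $(K_n\setminus C_n)\cup(B\cap K_{n+1})$ are closed in $K_{n+1}$, and they are disjoint because $C_n$ misses $B$, $A$ misses $K_n\setminus C_n$, and $A$ misses $B$. Let $C_{n+1}$ be a clopen subset of $K_{n+1}$ that contains the first and misses the second. The union of the $C_n$ has trace $C_n$ on $K_n$, so it is clopen, and it contains $A$ and misses $B$.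

(c) The trace of the union on $K_n$ is a finite union of closed (clopen) subsets of $K_n$.

(d) By (a), $M\subseteq K_r$ for some $r$. The function $x\mapsto\max_{j>n}x_j$ is $d$-continuous and positive on $M$, so it has a minimum $\delta>0$ there. Any $m\ge\max(r,1/\delta)$ works.
\end{proof}

No point of $D$ has a compact neighborhood: if $x\in K_m$, then $x+\frac1lu_{m+1}\to x$ in $K_{m+1}$ as $l\to\infty$, so every neighborhood of $x$ contains points of all large levels. Nevertheless $D$ is not a counterexample. By (a) the topology of $C_k(D)$ is given by the metric $\sum_n2^{-n}\min(1,\sup_{K_n}|f-g|)$, and this metric is complete: a Cauchy sequence converges uniformly on every $K_n$, and the limit is continuous on every $K_n$, hence on $D$. To destroy completeness we add a point at which continuity cannot be detected on compact sets.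

\section{Adding a point: the moving off property}\label{sec:X}

Let $(V_\alpha)_{\alpha<\kappa}$ be a family of clopen subsets of $D$ indexed by an ordinal $\kappa$. For finite $F\subseteq\kappa$ put $V_F=\bigcup_{\alpha\in F}V_\alpha$, so that $V_\emptyset=\emptyset$. Let $X=D\cup\{p\}$ have as a base the open subsets of $D$ and the sets
\[
X\setminus V_F=\{p\}\cup(D\setminus V_F)\qquad(F\subseteq\kappa\text{ finite}).
\]
This family is closed under finite intersections, and $D$ is an open subspace of $X$ with its original topology. The first condition on the family separates $p$ from the points of $D$.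
\begin{itemize}
\item[(C)] Every $K_n$ is contained in some $V_\alpha$.
\end{itemize}

\begin{lemma}\label{lem:top}
If \textup{(C)} holds, then $X$ is a countable zero-dimensional Hausdorff space, and each $K_n\cup\{p\}$ is a compact metrizable subspace in which $p$ is isolated.
\end{lemma}

\begin{proof}
Points of $D$ are separated in $D$, and if $x\in K_n\subseteq V_\alpha$ then the open sets $V_\alpha$ and $X\setminus V_\alpha$ separate $x$ from $p$. The basic neighborhoods $X\setminus V_F$ of $p$ are clopen. A clopen subset $A$ of $D$ contained in some $V_\alpha$ is clopen in $X$, because $X\setminus A=(X\setminus V_\alpha)\cup(D\setminus A)$. Such sets form a base at each $x\in D$: if $U\ni x$ is open in $D$ and $x\in V_\alpha$, apply Lemma~\ref{lem:D}(b) to $\{x\}$ and $D\setminus(U\cap V_\alpha)$. Finally, if $K_n\subseteq V_\alpha$ then $X\setminus V_\alpha$ meets $K_n\cup\{p\}$ only in $p$, so $K_n\cup\{p\}$ is the topological sum of $K_n$ and a point.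
\end{proof}

For the MOP, compact sets $M_n'\subseteq D\setminus K_n$ are given, and infinitely many of them must be kept away from $p$, that is, swallowed by one $V_\alpha$. By Lemma~\ref{lem:D}(d) a sequence $(M_n')$ is controlled by a function $h$ with $M'_n\subseteq M(n,h(n))$, so the requirement becomes one about functions in $\omega^\omega$.
\begin{itemize}
\item[(M)] For every nondecreasing $h\in\omega^\omega$ with $h(n)>n$ for all $n$, some $V_\alpha$ is the union of pairwise disjoint open sets $W_k$ such that for infinitely many $k$ there is an $n$ with $M(n,h(n))\subseteq W_k$.
\end{itemize}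

\begin{lemma}\label{lem:MOP}
Assume \textup{(C)} and \textup{(M)}.
\begin{itemize}
\item[(a)] If $M_n'$ $(n\in\omega)$ are nonempty compact subsets of $X$ with $M'_n\cap(K_n\cup\{p\})=\emptyset$, then infinitely many distinct sets among the $M_n'$ have a discrete open expansion.
\item[(b)] $X$ has the MOP.
\item[(c)] Every compact subset of $X$ is contained in some $K_n\cup\{p\}$. Hence $X$ is hemicompact with metrizable compact subsets, and $C_k(X)$ is separable and metrizable.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Each $M_n'$ is a compact subset of $D\setminus K_n$. By Lemma~\ref{lem:D}(d) and the monotonicity of $M(n,m)$ in $m$ there is a nondecreasing $h$ with $h(n)>n$ and $M_n'\subseteq M(n,h(n))$ for all $n$. Take $V_\alpha=\bigcup_kW_k$ as in (M). Infinitely many $W_k$ contain some $M'_n$, and nonempty sets lying in different $W_k$ are distinct. The family $(W_k)$ is discrete in $X$: a point of $W_k$ has the neighborhood $W_k$, which meets no other member, and a point outside $V_\alpha$ has the neighborhood $X\setminus V_\alpha$, which meets none.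

(b) If $\mathcal K$ moves off the compact sets, pick $M_n'\in\mathcal K$ disjoint from the compact set $K_n\cup\{p\}$ and apply (a).

(c) If a compact $C$ lies in no $K_n\cup\{p\}$, pick $z_n\in C\setminus(K_n\cup\{p\})$ and apply (a) to the sets $\{z_n\}$. We obtain an infinite discrete family of singletons, all met by the compact set $C$, which is impossible. The second statement follows with Lemma~\ref{lem:top}. Finally, restriction to the sets $K_n\cup\{p\}$ maps $C_k(X)$ into the product of the separable Banach spaces $C(K_n\cup\{p\})$; the map is injective because these sets cover $X$, and it is a homeomorphism onto its image because they are cofinal among the compact sets. A subspace of a countable product of separable metrizable spaces is separable and metrizable.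
\end{proof}

Thus $f\mapsto(f|_D,f(p))$ identifies $C_k(X)$ with a subspace of the complete space $C_k(D)\times\mathbb R$, namely with the set of pairs $(g,\tau)$ such that for every $\varepsilon>0$ the set $\{|g-\tau|\ge\varepsilon\}$ lies in some $V_F$. It remains to make this subspace meager in itself.

\section{Thin sets: meagerness}\label{sec:thin}

If $f\in C(X)$ and $f(p)<\frac12$, then $\{f\ge\frac12\}\subseteq V_F$ for some finite $F$. For a fixed $F$ with $D\setminus V_F$ not compact, the functions that are at most $\frac12$ off $V_F$ form a closed set with empty interior, since a function can be raised at a point of $D\setminus V_F$ outside any given compact set. But there will be uncountably many $F$, and we need countably many dense open sets that defeat all $V_F$ at once. They are built from the compact \emph{test sets}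
\[
Q(x,n,m)=\{y\in K_n:d(x,y)\le1/m\}\cup\{u_{n+1},\dots,u_m\}\qquad(x\in D,\ m>n),
\]
in which one parameter $m$ couples the radius of a ball in $K_n$ with the length of a run of unit vectors beyond $K_n$.

\begin{definition}
A set $V\subseteq D$ is \emph{thin at $x$} if there is $n_0$ such that $Q(x,n,m)\not\subseteq V$ whenever $m>n\ge n_0$.
\end{definition}

An open set $V\ni x$ contains, for each large $n$, a ball around $x$ in $K_n$ of some radius $1/m$. Thinness says that this radius shrinks so fast that $V$ omits one of $u_{n+1},\dots,u_m$.

\subsection*{The case of one point}
Two observations at the point $\mathbf 0$ show the mechanism.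

\emph{Generic functions have level sets that are not thin.} Let $H_N$ be the set of $f\in C_k(D)$ with $f>\frac12$ on $Q(\mathbf 0,n,m)$ for some $m>n\ge N$. It is open, and it is dense in $\{f:f(\mathbf 0)>\frac12\}$: given such an $f$ and $r$, take $n\ge\max(r,N)$, \emph{then} take $m>n$ so large that $f>\frac12$ on the ball of radius $1/m$ around $\mathbf 0$ in $K_n$, and \emph{then} change $f$ to $1$ at $u_{n+1},\dots,u_m$ without changing it on $K_n$. If $f\in\bigcap_NH_N$, then $\{f>\frac12\}$ is contained in no set that is thin at $\mathbf 0$. The sets $H_N$ do not depend on the thin set.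

\emph{Thin sets can be large far out.}

\begin{example}\label{ex:thin}
Let $n_0<m_0<n_1<m_1<\cdots$ be arbitrary. Put $l_j=n_{i+1}$ if $j=m_{i-1}+1$ for some $i\ge1$, and $l_j=1$ otherwise. Let
\[
W_{-1}=\{x:x_j<1/l_j\text{ for all }j\},\qquad W_k=\{x:x_j\ge1/m_k\text{ for some }j\in(n_k,m_k]\}\quad(k\ge0).
\]
Each set $\{s\in S:s\ge1/l\}$ is clopen in $S$, so all these sets have clopen traces on the $K_n$; and $W_k\cap K_{n_k}=\emptyset$ for $k\ge0$. By Lemma~\ref{lem:D}(c), $V=\bigcup_{k\ge-1}W_k$ is a clopen neighborhood of $\mathbf 0$, and $M(n_k,m_k)\subseteq W_k\subseteq V$ for all $k\ge0$. The index $m_i+1$ lies in no interval $(n_k,m_k]$, so a multiple $s\,u_{m_i+1}$ belongs to $V$ only if $s<1/n_{i+2}$. Hence for $i\ge1$ the points $u_{m_i+1}$ and $y_i=\frac1{n_{i+1}}u_{m_{i-1}+1}$ are not in $V$. Now let $m_{i-1}<n\le m_i$ and $m>n$. If $m>m_i$, then $u_{m_i+1}\in Q(\mathbf 0,n,m)$. If $m\le m_i$, then $y_i\in K_n$ and $d(\mathbf 0,y_i)=1/n_{i+1}<1/m$, so $y_i\in Q(\mathbf 0,n,m)$. Thus $V$ is thin at $\mathbf 0$.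
\end{example}

With $m_k=h(n_k)$, a single thin set swallows infinitely many $M(n,h(n))$, however fast $h$ grows: it compensates in advance by leaving out a point very close to $\mathbf 0$ at a low level.

\subsection*{Finite unions}
The neighborhoods of $p$ are complements of finite \emph{unions} $V_F$, and these cannot all be thin at one point. Indeed, let $x\in V_\beta$. For large $n$ choose $h(n)>n$ with $\{y\in K_n:d(x,y)\le1/h(n)\}\subseteq V_\beta$, and take $h$ nondecreasing. If $V_\alpha$ is as in (M) for $h$, then $\{u_{n+1},\dots,u_{h(n)}\}\subseteq V_\alpha$ for infinitely many $n$, so $V_\beta\cup V_\alpha$ contains $Q(x,n,h(n))$ for infinitely many $n$. A new set $V_\alpha$ cannot repair thinness at points already covered by older sets. At the points not yet covered it can, and this is our third condition; it is the reason for indexing the family by an ordinal.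
\begin{itemize}
\item[(T)] If $\alpha<\kappa$, $F\subseteq\alpha$ is finite and $x\in D\setminus V_F$, then $V_F\cup V_\alpha$ is thin at $x$.
\end{itemize}
The point at which thinness is available now depends on the function, so the dense open sets must test more and more points of $D$ simultaneously.

\begin{proposition}\label{prop:meager}
If \textup{(C)}, \textup{(M)} and \textup{(T)} hold, then $C_k(X)$ is not Baire, and it is meager in itself.
\end{proposition}

\begin{proof}
For $N\in\omega$ let $G_N$ be the set of $f\in C_k(X)$ for which there are $m>n\ge N$ such that
\begin{equation}\label{eq:test}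
\text{for every $e<n$ with $x_e\in K_n$:}\qquad f(x_e)<\tfrac12\quad\text{or}\quad f>\tfrac12\text{ on }Q(x_e,n,m).
\end{equation}

\emph{$G_N$ is open.} For fixed $n,m$, condition \eqref{eq:test} defines a finite intersection of unions of two subbasic open sets, since $\{x_e\}$ and $Q(x_e,n,m)$ are compact.

\emph{$G_N$ is dense.} Let $f\in C(X)$, $\varepsilon>0$, and let $C$ be compact. By Lemma~\ref{lem:MOP}(c) there is $n\ge N$ with $C\subseteq K_n\cup\{p\}$. Choose a constant $\delta\in[0,\varepsilon)$ such that $f_1=f+\delta$ satisfies $f_1(x_e)\ne\frac12$ for all $e<n$. By continuity of $f_1|_{K_n}$ there is $m>n$ such that $f_1>\frac12$ on $\{y\in K_n:d(x_e,y)\le1/m\}$ for each of the finitely many $e<n$ with $x_e\in K_n$ and $f_1(x_e)>\frac12$. The points $u_{n+1},\dots,u_m$ lie outside the closed set $K_n\cup\{p\}$, so there is a continuous $\chi:X\to[0,1]$ that is $1$ at these points and $0$ on $K_n\cup\{p\}$. The function $g=f_1+\chi\cdot(1-f_1)$ equals $f_1$ on $K_n\cup\{p\}$ and $1$ at $u_{n+1},\dots,u_m$. So $g$ satisfies \eqref{eq:test}, and $g\in B[f,C,\varepsilon]$.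

Let $O=\{f:f(p)<\frac12<f(\mathbf 0)\}$. It is open, and it contains the characteristic function of any $V_\alpha\supseteq K_0$. We claim that $O\cap\bigcap_NG_N=\emptyset$. Suppose that $f$ lies in this intersection, and let $T=\{x\in D:f(x)\ge\frac12\}$. By continuity at $p$ there are $\alpha_1<\dots<\alpha_r$ such that $T\subseteq V_{F_r}$, where $F_s=\{\alpha_1,\dots,\alpha_s\}$. Let $s$ be least with $T\subseteq V_{F_s}$. Since $\mathbf 0\in T$ and $V_{F_0}=\emptyset$, we have $s\ge1$, and by minimality there is a point $x_e\in T\setminus V_{F_{s-1}}$. By (T), applied to $F_{s-1}\subseteq\alpha_s$, the set $V_{F_s}$ is thin at $x_e$, say from $n_0$ on. Choose $N\ge n_0$ with $N>e$ and $x_e\in K_N$, and let $m>n\ge N$ witness $f\in G_N$. Then $e<n$, $x_e\in K_n$ and $f(x_e)\ge\frac12$, so \eqref{eq:test} gives $Q(x_e,n,m)\subseteq T\subseteq V_{F_s}$. This contradicts thinness.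

So $C_k(X)$ is not Baire, and the nonempty open set $O$ is covered by the closed nowhere dense complements of the $G_N$. The translates of $O$ form an open cover of the topological group $C_k(X)$, each translate is meager, and countably many translates suffice because $C_k(X)$ is separable and metrizable by Lemma~\ref{lem:MOP}(c), hence Lindel\"of. Therefore $C_k(X)$ is meager in itself.
\end{proof}

\section{Construction of the family}\label{sec:construction}

We construct clopen sets $V_\alpha$, $\alpha<\mathfrak b$, with (C), (M) and (T). At stage $\alpha$ the new set must make $U\cup V_\alpha$ thin for every finite union $U$ of earlier sets. As in Example~\ref{ex:thin} we leave out certain unit vectors and certain points close to given points, but these must now also lie outside $U$. How far one must go to find them is described by countably many functions for each $U$, and fewer than $\mathfrak b$ functions have a common $\le^*$-bound. This yields (T) at every stage below $\mathfrak b$, while an unbounded family of size $\mathfrak b$ will yield (M) at the end.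

\subsection*{One step}
Call $U\subseteq D$ \emph{admissible} if it is clopen and omits infinitely many unit vectors $u_j$.

\begin{lemma}\label{lem:step}
Let $\mathcal U$ be a family of fewer than $\mathfrak b$ admissible sets. There is $\varphi\in\omega^\omega$ with the following property. Whenever
\[
m_{-1}\le n_0<m_0<n_1<m_1<\cdots\qquad\text{and}\qquad n_{k+1}>\varphi(m_k)\text{ for all }k\ge0,
\]
there are pairwise disjoint clopen sets $W_{-1}\supseteq K_{m_{-1}}$ and $W_k\supseteq M(n_k,m_k)$ $(k\ge0)$ such that $V=\bigcup_{k\ge-1}W_k$ is clopen and, for every $U\in\mathcal U$, the set $U\cup V$ is admissible and is thin at every point of $D\setminus U$.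
\end{lemma}

\begin{proof}
\emph{The function $\varphi$.} For $U\in\mathcal U$ let $g_U(m)=\min\{j>m:u_j\notin U\}$. For $U\in\mathcal U$ and $e\in\omega$ with $x_e\notin U$ define $g_{U,e}(m)$ as follows. If $x_e\in K_m$, then $x_e+\frac1lu_{m+1}\to x_e$ in $K_{m+1}$ and $U$ is closed, so there is a least $L\ge1$ with $x_e+\frac1lu_{m+1}\notin U$ for all $l\ge L$; let $g_{U,e}(m)=L$. If $x_e\notin K_m$, let $g_{U,e}(m)=0$. Since $\mathfrak b$ is uncountable, these are fewer than $\mathfrak b$ functions. Let $\varphi$ be a $\le^*$-upper bound of all of them.

\emph{The reserved points.} Let $n_k,m_k$ be as in the statement. Call the intervals $(n_k,m_k]$ \emph{windows} and the intervals $(m_k,n_{k+1}]$ \emph{gaps} $(k\ge0)$; see Figure~\ref{fig:levels}. Put $M_{-1}=K_{m_{-1}}$ and $M_k=M(n_k,m_k)$ for $k\ge0$. The points of $M_{-1}$ have level at most $n_0$ and those of $M_k$ have level in the $k$-th window, so the sets $M_k$ are pairwise disjoint and contain no point whose level is in a gap. For $i\ge1$ and $e<i$ with $x_e\in K_{m_{i-1}}$ let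
\[
y_{i,e}=x_e+\frac1{n_{i+1}}u_{m_{i-1}+1},
\]
a point of level $m_{i-1}+1$, which lies in the gap $(m_{i-1},n_i]$. Let $Z$ consist of all $y_{i,e}$ and all $u_j$ with $j$ in a gap. Then $Z$ misses every $M_k$, and $Z$ has finitely many points of each level, so it is closed by Lemma~\ref{lem:D}(a). Note that $Z$ does not depend on $U$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.05cm,y=1cm]
\draw[->] (0,0) -- (10.6,0) node[right] {level};
\draw[line width=2.5pt] (0,0) -- (1,0);
\draw[line width=2.5pt] (3,0) -- (6,0);
\draw[line width=2.5pt] (8,0) -- (10,0);
\draw (1,0.12) -- (1,-0.12) node[below] {$m_{i-1}$};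
\draw (3,0.12) -- (3,-0.12) node[below] {$n_i$};
\draw (6,0.12) -- (6,-0.12) node[below] {$m_i$};
\draw (8,0.12) -- (8,-0.12) node[below] {$n_{i+1}$};
\fill (1.5,0) circle (2pt) node[above=2pt] {$y_{i,e}$};
\fill (7,0) circle (2pt) node[above=2pt] {$u_j$};
\node[above=2pt] at (4.5,0) {$M_i$};
\node[above=2pt] at (9,0) {$M_{i+1}$};
\draw[|-|] (1,-0.95) -- (6,-0.95) node[midway,below] {range of $n$};
\end{tikzpicture}
\caption{Levels in one step of the construction. The compact sets $M_k$ that the new clopen set $V$ must contain have levels in the windows $(n_k,m_k]$ (thick); the points that $V$ must omit have levels in the gaps. For $m_{i-1}<n\le m_i$ and $m>n$, the test set $Q(x_e,n,m)$ contains $u_j$ if $m\ge j$, and contains $y_{i,e}$, which is at distance $1/n_{i+1}$ from $x_e$, if $m<j$.}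
\label{fig:levels}
\end{figure}

\emph{The sets $W_k$.} For $k=-1,0,1,\dots$ in turn, use Lemma~\ref{lem:D}(b) to choose a clopen $W_k\supseteq M_k$ disjoint from
\[
R_k=K_{n_k}\ \cup\ Z\ \cup\bigcup_{k'>k}M_{k'}\ \cup\bigcup_{k'<k}W_{k'},
\]
where the term $K_{n_k}$ is omitted for $k=-1$. The set $R_k$ is closed: $M_{k'}\cap K_n=\emptyset$ once $n_{k'}\ge n$, so the union of the $M_{k'}$ is closed by Lemma~\ref{lem:D}(c), and the last union is finite. It misses $M_k$: the first three terms do so by the count of levels, and each earlier $W_{k'}$ was chosen disjoint from $M_k$. The $W_k$ are pairwise disjoint, $V$ is clopen by Lemma~\ref{lem:D}(c) because $W_k\cap K_{n_k}=\emptyset$ for $k\ge0$, and $V\cap Z=\emptyset$.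

\emph{Admissibility.} Let $U\in\mathcal U$. For all large $i$ the number $j_i=g_U(m_i)$ satisfies $m_i<j_i\le\varphi(m_i)<n_{i+1}$. Then $u_{j_i}\notin U$ by definition of $g_U$, and $u_{j_i}\in Z$, so $u_{j_i}\notin V$. The $j_i$ lie in different gaps, so $U\cup V$ omits infinitely many unit vectors.

\emph{Thinness.} Let $U\in\mathcal U$ and $x_e\notin U$. Fix $i_0>e$ such that for all $i\ge i_0$ we have $x_e\in K_{m_{i-1}}$, $g_{U,e}(m_{i-1})\le\varphi(m_{i-1})$ and $g_U(m_i)\le\varphi(m_i)$. For $i\ge i_0$ the point $y_{i,e}$ is defined; it is not in $V$ since it is in $Z$, and it is not in $U$ since $n_{i+1}>n_i>\varphi(m_{i-1})\ge g_{U,e}(m_{i-1})$. Let $m>n>m_{i_0-1}$, and let $i\ge i_0$ be such that $m_{i-1}<n\le m_i$. If $m\ge j_i$, then $n<j_i\le m$, so $u_{j_i}\in Q(x_e,n,m)$. If $m<j_i$, then $m<n_{i+1}$, so $d(x_e,y_{i,e})=1/n_{i+1}<1/m$; and $y_{i,e}\in K_{m_{i-1}+1}\subseteq K_n$, so $y_{i,e}\in Q(x_e,n,m)$. In both cases $Q(x_e,n,m)\not\subseteq U\cup V$.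
\end{proof}

The gaps must be long, as prescribed by $\varphi$, but the windows may be as long as we wish. For (M) we need, for every $h$, a stage at which $m_k\ge h(n_k)$ for infinitely many $k$.

\subsection*{The recursion}
Fix a $\le^*$-unbounded family $\{h_\alpha:\alpha<\mathfrak b\}$ of nondecreasing functions; replacing a function $h$ by $n\mapsto\max_{i\le n}h(i)$ only increases it, so such a family exists. At stage $\alpha$ we shall choose a sequence $a_0<a_1<\cdots$ with $a_{j+1}>h_\alpha(a_j)$. If $h_\alpha\not\le^*h$, then $h(n)<h_\alpha(n)$ for infinitely many $n$, but we do not know where these $n$ lie. For $n\in[a_j,a_{j+1})$ monotonicity gives $h(a_j)<a_{j+2}$, so a window from $a_j$ to $a_{j+2}$ is long enough. A window of two steps followed by a gap of one step has period three, and only every third $j$ starts a window. We therefore run three constructions in parallel, one for each residue $c$ of $j$ modulo $3$, with the same sequences, and decide at the end which one to keep.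

By recursion on $\alpha<\mathfrak b$ we define a strictly increasing sequence $(a^\alpha_j)_{j\in\omega}$ and clopen sets $V^c_\alpha$ for $c\in\{0,1,2\}$, maintaining that $V^c_F=\bigcup_{\beta\in F}V^c_\beta$ is admissible for every $c$ and every finite set $F$ of stages already treated. For $F=\emptyset$ this holds because $V^c_\emptyset=\emptyset$. At stage $\alpha$ let
\[
\mathcal U_\alpha=\{V^c_F:c\in\{0,1,2\},\ F\subseteq\alpha\text{ finite}\}.
\]
Its size is at most $\max(|\alpha|,\aleph_0)<\mathfrak b$; let $\varphi_\alpha$ be given by Lemma~\ref{lem:step}. Choose $a^\alpha_0=\alpha$ if $\alpha<\omega$ and $a^\alpha_0=0$ otherwise, and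
\[
a^\alpha_{j+1}>\max\{a^\alpha_j,\ \varphi_\alpha(a^\alpha_j),\ h_\alpha(a^\alpha_j)\}.
\]
For each $c$ apply Lemma~\ref{lem:step} to
\[
m_{-1}=a^\alpha_0,\qquad n_k=a^\alpha_{3k+c},\qquad m_k=a^\alpha_{3k+c+2}\qquad(k\ge0),
\]
which is allowed because $n_{k+1}=a^\alpha_{3k+c+3}>\max\{m_k,\varphi_\alpha(m_k)\}$, and let $V^c_\alpha$ be the resulting set $V$. By the lemma, $V^c_F\cup V^c_\alpha$ is admissible for finite $F\subseteq\alpha$, so the hypothesis holds for all finite subsets of $\alpha+1$. At limit stages there is nothing to check, since a finite subset of a limit ordinal lies below a smaller ordinal.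

\begin{lemma}\label{lem:class}
There is $c\in\{0,1,2\}$ such that for every nondecreasing $h\in\omega^\omega$ there is $\alpha<\mathfrak b$ with $h(a^\alpha_{3k+c})\le a^\alpha_{3k+c+2}$ for infinitely many $k$.
\end{lemma}

\begin{proof}
Otherwise for each $c$ there is a nondecreasing $h^c$ such that, for every $\alpha$, the inequality $h^c(a^\alpha_{3k+c})\le a^\alpha_{3k+c+2}$ holds for only finitely many $k$. Let $h=\max(h^0,h^1,h^2)$, which is nondecreasing, and choose $\alpha$ with $h_\alpha\not\le^*h$. There are infinitely many $n\ge a^\alpha_0$ with $h(n)<h_\alpha(n)$, and for such $n\in[a^\alpha_j,a^\alpha_{j+1})$,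
\[
h(a^\alpha_j)\le h(n)<h_\alpha(n)\le h_\alpha(a^\alpha_{j+1})<a^\alpha_{j+2}.
\]
So $h(a^\alpha_j)<a^\alpha_{j+2}$ for infinitely many $j$, hence for infinitely many $j$ in one residue class $c$ modulo $3$. Since $h^c\le h$, this contradicts the choice of $h^c$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Fix $c$ as in Lemma~\ref{lem:class}, put $V_\alpha=V^c_\alpha$ for $\alpha<\mathfrak b$, and let $X=D\cup\{p\}$ be the space of Section~\ref{sec:X} for this family. Condition (C) holds because at a finite stage $n$ we have $V_n\supseteq W_{-1}\supseteq K_{a^n_0}=K_n$. For (M), given $h$, take $\alpha$ from Lemma~\ref{lem:class}; in the notation of stage $\alpha$ we have $h(n_k)\le m_k$, and hence $M(n_k,h(n_k))\subseteq M(n_k,m_k)\subseteq W_k$, for infinitely many $k$. Condition (T) is the last assertion of Lemma~\ref{lem:step} for $U=V_F\in\mathcal U_\alpha$. Now Lemma~\ref{lem:top}, Lemma~\ref{lem:MOP} and Proposition~\ref{prop:meager} give all the assertions of the theorem.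
\end{proof}

\begin{thebibliography}{9}

\bibitem{stdc}
The 54th Spring Topology and Dynamics Conference,
\texttt{http://campus.murraystate.edu/stdc2020/stdc2020book.pdf\#abs\_adams}.

\end{thebibliography}
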